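# Traces and norms in a cubic field, and a diophantine ring with infinitely many non-invertible primes

## 1. Denominators of $\mathrm{Tr}(y)^3/N(y)$ in the field of $x^3-2x-2$

Let $f(x)=x^3-2x-2$. It is Eisenstein at $2$, hence irreducible. Let $\theta$ be a root and $L=\mathbb Q(\theta)$. The elementary symmetric functions of the three roots are $0,-2,2$, so for rational $a,b$
$$\mathrm{Tr}(a+b\theta)=3a,\qquad N(a+b\theta)=\prod_i(a+b\theta_i)=a^3-2ab^2+2b^3 .$$
Let us compute the quotient $\mathrm{Tr}(y)^3/N(y)=27a^3/(a^3-2ab^2+2b^3)$ for a few small $y=a+b\theta$.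

| $(a,b)$ | $N(y)$ | $\mathrm{Tr}(y)^3/N(y)$ |
|---|---|---|
| $(1,1)$ | $1$ | $27$ |
| $(1,-1)$ | $-3$ | $-9$ |
| $(1,2)$ | $9$ | $3$ |
| $(2,1)$ | $6$ | $36$ |
| $(1,-2)$ | $-23$ | $-27/23$ |
| $(1,3)$ | $37$ | $27/37$ |
| $(3,-1)$ | $19$ | $729/19$ |
| $(4,1)$ | $58$ | $864/29$ |
| $(5,1)$ | $117$ | $375/13$ |

The denominators contain $13,19,23,29,37$. The primes $2,5,7$ do not occur, and for the elements $a+b\theta$ we can see why. We may take $a,b$ to be coprime integers.

Take $q=5$. The values of $f$ at $0,1,2,3,4$ modulo $5$ are $3,2,2,4,4$, so $f$ has no root modulo $5$. If $5\nmid b$, then $N(a+b\theta)=-b^3f(-a/b)\not\equiv0$ modulo $5$. If $5\mid b$, then $5\nmid a$ and $N\equiv a^3\not\equiv 0$. So $5$ never divides the norm. For $q=7$ the values of $f$ at $0,\dots,6$ are $5,4,2,5,5,1,6$, and the same argument works. A cubic without a root modulo $q$ is irreducible modulo $q$, so $5$ and $7$ are *inert* in $L$: each generates a prime ideal of degree $3$.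

For $q=2$ the reason is different, because $2$ does divide norms. If $a$ is odd, then $N$ is odd. If $a$ is even and $b$ is odd, then $8\mid a^3$, $4\mid 2ab^2$ and $2b^3$ is exactly divisible by $2$, so $N$ is exactly divisible by $2$. But the numerator $27a^3$ is divisible by $8$.

So let $T$ consist of $2$ and all primes inert in $L$, and let $R$ be the ring of rational numbers whose denominators are divisible by no prime of $T$. We shall see that all values of $\mathrm{Tr}^3/N$ on $L^*$, not only those on $a+b\theta$, lie in $R$, and that $T$ is infinite. The set of values is given by an algebraic recipe: a number $t$ belongs to it when a polynomial equation has a rational solution. The ring $R$, on the other hand, is defined by infinitely many conditions, one for each prime of $T$. Can $R$ itself be given by an algebraic recipe of this kind?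

## 2. Diophantine subsets of $\mathbb Q$ and the two theorems

**Definition.** A subset $A\subseteq\mathbb Q$ is *diophantine over $\mathbb Q$* if there is a polynomial $g(t,x_1,\dots,x_n)$ with rational coefficients such that
$$A=\{a\in\mathbb Q:\ \exists\,x_1,\dots,x_n\in\mathbb Q\ \text{with}\ g(a,x_1,\dots,x_n)=0\}.$$
Diophantine subsets of $\mathbb Q^n$ are defined in the same way.

Two small examples: the nonzero rationals are diophantine, by $ax-1=0$; the nonnegative rationals are diophantine, by $a=x_1^2+x_2^2+x_3^2+x_4^2$ (Lagrange's four-square theorem, after multiplying $a$ by the square of its denominator). Finite intersections are diophantine, since over $\mathbb Q$ a system $g_1=g_2=0$ is the single equation $g_1^2+g_2^2=0$. Finite unions are diophantine, by $g_1g_2=0$. Images of diophantine subsets of $\mathbb Q^n$ under polynomial maps over $\mathbb Q$ are diophantine, by an extra existential quantifier. A condition $h\ne0$ is written $\exists s:\ sh=1$, and so quotients are allowed too.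

**Definition.** For a set $S$ of primes, $\mathbb Z[S^{-1}]$ is the subring of $\mathbb Q$ obtained from $\mathbb Z$ by inverting all primes in $S$. If $T$ is the complement of $S$ in the set of primes, then $\mathbb Z[S^{-1}]=\bigcap_{q\in T}\mathbb Z_{(q)}$.

For instance, if $T=\{2,5\}$ this is the ring of fractions whose denominator is prime to $10$. It is unknown whether $\mathbb Z$ (the case $S=\emptyset$) is diophantine over $\mathbb Q$. If $T$ is finite, then $\mathbb Z[S^{-1}]$ is diophantine; this follows from work of Kim and Roush. The problem is whether there is a set $S$ whose complement is *infinite* such that $\mathbb Z[S^{-1}]$ is diophantine over $\mathbb Q$. We shall prove that the answer is yes, and the ring $R$ of Section 1 is an example.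

Let $\mathfrak D$ be the set of negative fundamental discriminants $D\equiv5\pmod{24}$ such that $3\nmid h(F)$, where $F=\mathbb Q(\sqrt D)$. For example $-19\in\mathfrak D$, since $-19=5-24$ and $h(-19)=1$.

**Theorem 1.** Let $D\in\mathfrak D$. There is a unique cyclic cubic extension $\tilde L$ of $F$ unramified outside the prime above $2$. It is Galois over $\mathbb Q$ with group $S_3$; let $L=L_D$ be a cubic subfield (unique up to conjugation). Put $T_D=\{2\}\cup\{q:\ q\text{ inert in }L_D\}$. Then
$$R_D:=\bigcap_{q\in T_D}\mathbb Z_{(q)}$$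
is diophantine over $\mathbb Q$. Here $R_D=\mathbb Z[S^{-1}]$ with $S$ the complement of $T_D$, and $T_D$ is infinite, of density $1/3$.

For $D=-19$ the field $L_D$ will turn out to be $\mathbb Q[x]/(x^3-2x-2)$.

**Theorem 2.** For every $\varepsilon>0$ and every finite set $P_0$ of primes there is a set $S$ of primes of natural density $<\varepsilon$, disjoint from $P_0$, such that $\mathbb Z[S^{-1}]$ is diophantine over $\mathbb Q$.

No unproved conjecture is assumed. Besides textbook material (class field theory, local Galois cohomology, Chebotarev, Tate curves) the proofs quote four published theorems, called (I1) to (I4). Each is stated where it is used.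

**Notation.** From here to Section 10 fix $D\in\mathfrak D$, and write $F=\mathbb Q(\sqrt D)$, $\mathrm{Gal}(F/\mathbb Q)=\langle\sigma\rangle$. Let $\psi$ be the quadratic character of $F$; its conductor is $|D|$, which is coprime to $6$. Let $\omega$ be the mod $3$ cyclotomic character, so $\omega(p)=\left(\frac p3\right)$ for $p\neq 3$, and put $\psi'=\psi\omega$. Since $D\equiv5\pmod 8$ and $D\equiv2\pmod3$, both $2$ and $3$ are inert in $F$: $\psi(2)=\psi(3)=-1$. Also $O_F^*=\{\pm1\}$. We write $N$, $\mathrm{Tr}$ for the norm and trace from $L$ to $\mathbb Q$, and $T=T_D$, $R=R_D$.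

## 3. The cubic field $L_D$ and its primes

**Proposition 3.** Let $D\in\mathfrak D$.

(a) The group $X$ of continuous homomorphisms $G_F\to\mathbb F_3$ unramified outside the prime $2$ of $F$ is one-dimensional over $\mathbb F_3$, spanned by some $\chi$, and $\sigma$ acts on it by $-1$. The fixed field $\tilde L$ of $\ker\chi$ is Galois over $\mathbb Q$ with group $S_3$.

(b) The prime $2$ is totally ramified in $L$. A prime $p\mid D$ decomposes as $p=\mathfrak p^2\mathfrak p'$ in $L$ with $\mathfrak p\ne\mathfrak p'$ of degree one. All other primes are unramified in $L$.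

(c) Every prime $p\neq2$ that is not inert in $L$ has a degree-one prime of $L$ above it, and at least two distinct primes of $L$ above it.

**Step 1: the space $X$.** This step computes $X$ by class field theory. Let $U_2$ be the unit group of $O_F\otimes\mathbb Z_2$. The Galois group $G$ of the maximal abelian extension of $F$ unramified outside $2$ is an extension of $\mathrm{Cl}(F)$ by $U_2/\{\pm1\}$, the global units being $\pm1$. As $|\mathrm{Cl}(F)|$ is prime to $3$, restriction gives $X=\mathrm{Hom}(G,\mathbb F_3)\cong\mathrm{Hom}(U_2/\{\pm1\},\mathbb F_3)$. As $2$ is inert in $F$, $U_2\cong\mathbb F_4^*\times(\text{pro-}2\text{ group})$, so $X\cong\mathrm{Hom}(\mathbb F_4^*,\mathbb F_3)$, which is one-dimensional. All this is compatible with $\sigma$, which acts on $\mathbb F_4^*$ by $x\mapsto x^2=x^{-1}$. So $\sigma$ acts on $X$ by $-1$. Since $-\chi$ has the same kernel as $\chi$, the field $\tilde L$ is Galois over $\mathbb Q$ of degree $6$; a lift of $\sigma$ acts on $\mathrm{Gal}(\tilde L/F)$ by inversion, so the group is $S_3$. This proves (a). It also gives the first two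 assertions of Theorem 1; the cubic subfields are conjugate because the subgroups of order $2$ in $S_3$ are. The quadratic resolvent of $L$ is $F$: the sign of the permutation of the three embeddings of $L$ is $\psi$.

**Step 2: ramified primes.** As $3\nmid h(F)$, $\chi$ cannot be unramified everywhere, so it is ramified at $2$, and $\tilde L/F$ is totally ramified there. The ramification index of $2$ in $\tilde L/\mathbb Q$ is divisible by $3$, while $[\tilde L:L]=2$; so the ramification index in $L$ is divisible by $3$, and $2$ is totally ramified in $L$. A prime $p\mid D$ is ramified in $F$ and unramified in $\tilde L/F$, so its inertia group in $S_3$ has order $2$. The decomposition group normalizes inertia, and a subgroup of order $2$ in $S_3$ is its own normalizer; so the two coincide. Its orbits on the three embeddings of $L$ have sizes $2$ and $1$, which gives $p=\mathfrak p^2\mathfrak p'$ with both primes of degree one. Primes $p\nmid2D$ are unramified in $F$ and in $\tilde L/F$. This is (b).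

**Step 3: primes that are not inert.** For $p\mid D$, (c) is contained in (b). If $p\nmid 2D$ is not inert, its Frobenius in $S_3$ is trivial or a transposition, so $p$ is a product of three degree-one primes, or of a degree-one and a degree-two prime. In both cases (c) holds. $\square$

The inert primes are those unramified in $\tilde L$ whose Frobenius is a $3$-cycle. There are two $3$-cycles among six elements, so by Chebotarev $T_D$ is infinite of density $1/3$.

**The field of Section 1.** Let $K=\mathbb Q[x]/(x^3-2x-2)$. The discriminant of the polynomial is $32-108=-76=-19\cdot2^2$, so the quadratic resolvent of $K$ is $\mathbb Q(\sqrt{-19})=F$ and the Galois closure of $K$ is cyclic cubic over $F$, unramified outside $2\cdot19$. The discriminant of $K$ is exactly divisible by $19$. Ramification at $19$ is tame, so inertia at $19$ moves exactly two of the three embeddings; it has order $2$, and it is used up by $F/\mathbb Q$. Thus the closure is unramified over $F$ at the prime above $19$, hence outside $2$. By uniqueness $K=L_{-19}$ up to conjugation.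

## 4. From the integers to the ring $R$

A sensible first attempt is to write an arbitrary $r\in R$ as a fraction whose denominator is a norm from $L$, since norms are what can avoid inert primes. This attempt gets surprisingly far. Fix a $\mathbb Z$-basis $\omega_1,\omega_2,\omega_3$ of $O_L$ and write $N(u)=N(u_1\omega_1+u_2\omega_2+u_3\omega_3)$ for $u\in\mathbb Q^3$.

**Proposition 4.** Let $\mathcal B\subset\mathbb Q$ be any set with $\mathbb Z\subset\mathcal B\subset R$. Then
$$R=\Bigl\{c_0+\frac{4(c_1u_1^3+c_2u_2^3+c_3u_3^3)}{N(u)}:\ c_0,\dots,c_3\in\mathcal B,\ u\in\mathbb Q^3\setminus\{0\}\Bigr\}.\tag{1}$$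
In particular, if $\mathcal B$ is diophantine over $\mathbb Q$, so is $R$.

**Step 1: the right side lies in $R$.** As $\mathcal B\subset R$ and $R$ is a ring, it suffices to show $4u_i^3/N(u)\in\mathbb Z_{(q)}$ for each $q\in T$. The expression is homogeneous of degree $0$ in $u$, so scale $u$ by a power of $q$ until $u\in\mathbb Z_{(q)}^3$ is primitive. Then $\beta=\sum u_i\omega_i\in O_L\otimes\mathbb Z_q$ is not divisible by $q$. If $q$ is inert, $O_L\otimes\mathbb Z_q$ is a discrete valuation ring with uniformizer $q$, so $\beta$ is a unit and $N(u)\in\mathbb Z_q^*$. If $q=2$, then $O_L\otimes\mathbb Z_2$ is a discrete valuation ring with normalized valuation $w$, totally ramified, so $w(2)=3$ and $v_2(N(u))=w(\beta)$. As $2\nmid\beta$, $w(\beta)\le2$, so $v_2(N(u))\le2$ and the factor $4$ makes the quotient integral.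

**Step 2: an element with norm $b$ times an auxiliary prime.** Let $r=a/b\in R$ in lowest terms, $b\ge1$; no prime of $T$ divides $b$. For each $p\mid b$ choose, by Proposition 3(c), a degree-one prime $\mathfrak p_p\mid p$, and put $\mathfrak b=\prod_{p\mid b}\mathfrak p_p^{v_p(b)}$, an ideal of norm $b$. It need not be principal. Every ideal class of $L$ contains infinitely many degree-one primes, so choose a degree-one prime $\mathfrak p'$ in the class of $\mathfrak b^{-1}$ above a rational prime $p'\nmid2Db$. Let $\beta$ generate $\mathfrak b\mathfrak p'$. Changing the sign of $\beta$ changes the sign of its norm (the degree is odd), so we may take $N(\beta)=bp'$. Write $\beta=\sum u_i\omega_i$ with $u\in\mathbb Z^3$.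

**Step 3: the coordinates are coprime.** Suppose a prime $p$ divides all $u_i$. Then every prime of $L$ above $p$ divides $\beta$, and $p\mid N(\beta)=bp'$. But exactly one prime above $p$ divides $(\beta)=\mathfrak b\mathfrak p'$: it is $\mathfrak p_p$ if $p\mid b$, and $\mathfrak p'$ if $p=p'$. Yet at least two primes lie above $p$: for $p\mid b$ by Proposition 3(c), and for $p'$ by the same statement, since $p'\ne2$ has a degree-one prime above it and so is not inert. This is a contradiction, so $\gcd(u_1,u_2,u_3)=1$.

**Step 4: solving a linear equation in integers.** As $N(u)=bp'$ is odd, a prime dividing $N(u)$ and all $4u_i^3$ would divide all $u_i$; so $\gcd(N(u),4u_1^3,4u_2^3,4u_3^3)=1$. Choose $c_0,\dots,c_3\in\mathbb Z\subset\mathcal B$ with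
$$c_0N(u)+4(c_1u_1^3+c_2u_2^3+c_3u_3^3)=ap'.$$
Dividing by $N(u)=bp'$ writes $r=a/b$ as in (1).

**Step 5: definability.** If $\mathcal B$ is diophantine, then so is the right side of (1), with $u\neq0$ encoded by $\exists s:\ sN(u)=1$. $\square$

For $D=-19$ and $r=\frac13$: from Section 1, $N(\theta-1)=3$. Here the ideal is already principal, so no auxiliary prime is needed, and $\frac13=-1+4\cdot\frac{1^3}{N(\theta-1)}$.

Where does this leave us? With $\mathcal B=\mathbb Z$, formula (1) describes $R$, but it quantifies over integers, and whether $\mathbb Z$ is diophantine is exactly what we do not know. This is the point where the first attempt stops. However, Proposition 4 does not ask for $\mathbb Z$; it only asks for a diophantine set $\mathcal B$ caught between $\mathbb Z$ and $R$. The rest of the lecture builds one.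

## 5. The values of $\mathrm{Tr}^3/N$ as rational points on genus-one curves

**Lemma 5.** The set $\mathcal D:=\{\mathrm{Tr}(y)^3/N(y):\ y\in L^*\}$ is diophantine, and $\mathcal D\subset R$.

*Proof.* It is diophantine: write $y$ in a basis and encode $y\ne0$ by $\exists s:\ sN(y)=1$. If $q$ is inert, let $v$ be the extension of $v_q$ to the unramified cubic field $L\otimes\mathbb Q_q$. Then $v_q(N(y))=3v(y)$ and $v_q(\mathrm{Tr}\,y)\ge v(y)$, so the quotient is $q$-integral. At $q=2$ let $w$ be the normalized valuation of $L\otimes\mathbb Q_2$. The quotient is homogeneous of degree $0$, and $w(2)=3$, so after scaling by a power of $2$ we have $w(y)\in\{0,1,2\}$; moreover $v_2(N(y))=w(y)$. If $w(y)=0$, the quotient is integral. If $w(y)\ge1$, all conjugates of $y$ have positive valuation, so $\mathrm{Tr}(y)\in2\mathbb Z_2$ and $v_2(\mathrm{Tr}(y)^3)\ge3>w(y)$. $\square$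

Does $\mathcal D$ contain $\mathbb Z$? No. For $q$ inert and $t=\mathrm{Tr}(y)^3/N(y)\neq0$, the proof shows $v_q(t)=3(v_q(\mathrm{Tr}\,y)-v(y))$, a multiple of $3$. For $D=-19$ this gives $5\notin\mathcal D$. So we must add several values, and for that we need a good supply of numbers known to be in $\mathcal D$. For a given $t$, what decides whether $t\in\mathcal D$?

**Step 1: the curve.** This step turns $t\in\mathcal D$ into a question about a rational point. Let $t\in\mathbb Q$, $t\neq0,27$, and let $C_t\subset\mathbb P(L)\cong\mathbb P^2$ be the curve $tN(y)=\mathrm{Tr}(y)^3$. A rational point is given by some $y\in L^*$, and $N(y)\neq0$ because $L$ is a field, so $t=\mathrm{Tr}(y)^3/N(y)$. Thus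
$$C_t(\mathbb Q)\ne\emptyset\ \Longrightarrow\ t\in\mathcal D.\tag{2}$$

**Step 2: the split form.** Over $\overline{\mathbb Q}$ the norm form becomes a product, and we study that curve first. Let $X_t\subset\mathbb P^2$ be $tX_1X_2X_3=(X_1+X_2+X_3)^3$, and $s=X_1+X_2+X_3$. It is smooth: at a singular point $X_2X_3=X_1X_3=X_1X_2=\frac3ts^2$. If all $X_i$ are nonzero they are equal, and the equation gives $t=27$, a contradiction. Otherwise some product vanishes, so $s=0$ and all products vanish; then two coordinates vanish, and $s=0$ kills the third.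

Write $t=a/c$ with integers $a,c$, and let $E_t$ be $X_t$ with origin $O=(1:-1:0)$. Substitute $X_1=y$, $X_2=-(y+ax+a^2cz)$, $X_3=a^2cz$, so that $s=-ax$. The equation becomes $\frac ac\cdot a^2c\cdot yz(y+ax+a^2cz)=a^3x^3$, that is, in affine form,
$$E_t:\quad y^2+axy+a^2cy=x^3,\qquad \Delta=a^8c^3(a-27c),\quad c_4=a^3(a-24c).\tag{3}$$
(These are the standard formulas $\Delta=a_3^3(a_1^3-27a_3)$ and $c_4=a_1(a_1^3-24a_3)$ for $y^2+a_1xy+a_3y=x^3$.) The origin $(1:-1:0)$ becomes the point at infinity.

**Step 3: the symmetric group on $E_t$.** $S_3$ permutes the coordinates of $X_t$, and we must express this through the group law. The transposition $\tau=(12)$ fixes $x$ and $z$ and sends $y$ to $-(y+ax+a^2cz)$; this is multiplication by $-1$. Now take a $3$-cycle. Its fixed points in $\mathbb P^2$ are $(1:\zeta:\zeta^2)$ with $\zeta^3=1$, and none is on $X_t$: for $\zeta=1$ it would force $t=27$, and for $\zeta\ne1$ we have $s=0$ and $X_1X_2X_3=1$, which would force $t=0$. An automorphism of the curve has the form $P\mapsto uP+Q$, and if $u\neq1$ it has a fixed point, because $1-u$ is surjective.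 So the $3$-cycles are translations. The group $A_3$ acts through translations by a subgroup $\Phi_t\subset E_t(\mathbb Q)$ of order $3$, the orbit of $O$. The orbit is $(1:-1:0),(0:1:-1),(-1:0:1)$, so in the Weierstrass model
$$\Phi_t=\{O,\ (0,0),\ (0,-a^2c)\}.$$

**Step 4: descending from $X_t$ to $C_t$.** This step records how Galois acts. The embeddings $\sigma_i$ of $L$ give $\iota:C_t\to X_t$, $y\mapsto(\sigma_iy)_i$, an isomorphism over $\overline{\mathbb Q}$. If $y=\sum_j\omega_j\otimes\lambda_j$ and $g\in G_{\mathbb Q}$, then the $i$-th coordinate of $\iota(gy)$ is $\sum_j\sigma_i(\omega_j)\,g\lambda_j=g\bigl(\sum_j(g^{-1}\sigma_i)(\omega_j)\lambda_j\bigr)$. So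
$$\iota(gy)=\rho(g)\,g\,\iota(y),\tag{4}$$
where $\rho:G_{\mathbb Q}\to S_3$ is the action on the embeddings; it cuts out $\tilde L$, and $\mathrm{sgn}\,\rho=\psi$. Write $\rho(g)=\kappa(g)\tau^{\epsilon(g)}$ with $\kappa(g)\in A_3$ and $(-1)^{\epsilon(g)}=\psi(g)$, and identify $\kappa(g)$ with a point of $\Phi_t$. By Step 3,
$$\rho(g)P=\psi(g)P+\kappa(g).$$
Comparing $\rho(gh)$ with $\rho(g)\rho(h)$ gives $\kappa(gh)=\kappa(g)+\psi(g)\kappa(h)$. Also $\rho(g)(P+Q)=\psi(g)P+\rho(g)Q$.

Before going on we recall torsors.

**Definition.** A *torsor* under an elliptic curve $E/\mathbb Q$ is a curve $C/\mathbb Q$ with an action $E\times C\to C$ over $\mathbb Q$ that is simply transitive on $\overline{\mathbb Q}$-points. Choosing $y_0\in C(\overline{\mathbb Q})$ and writing $gy_0=e(g)\cdot y_0$ defines a cocycle $e$, whose class in $H^1(\mathbb Q,E)$ does not depend on $y_0$.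

The class is zero if and only if $C(\mathbb Q)\neq\emptyset$: a rational $y_0$ has $e=0$; conversely, if $e(g)=ge'-e'$, then $(-e')\cdot y_0$ is rational, since $g$ sends it to $(-ge'+e(g))\cdot y_0=(-e')\cdot y_0$. The same definition makes sense for finite Galois modules. For example, the set of cube roots of $2$ is a torsor under $\mu_3$ with class $2\in\mathbb Q^*/\mathbb Q^{*3}=H^1(\mathbb Q,\mu_3)$. The class is nonzero and there is no rational point.

**Proposition 6.** Let $E$ be the quadratic twist of $E_t$ by $\psi$, with isomorphism $\nu:E\to E_t$ over $\overline{\mathbb Q}$ satisfying $\nu(ge)=\psi(g)\,g\nu(e)$, and put $\Phi=\nu^{-1}(\Phi_t)$. Then $\Phi\cong\mathbb F_3(\psi)$, and $C_t$ is a torsor under $E$ whose class in $H^1(\mathbb Q,E)$ is the image of the class $\kappa\in H^1(\mathbb Q,\Phi)$ of $g\mapsto\nu^{-1}(\kappa(g))$. Moreover $\kappa|_{G_F}=\pm\chi\ne0$.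

*Proof.* The points of $\Phi_t$ are rational, so for $P\in\Phi_t$ we have $g\nu^{-1}(P)=\nu^{-1}(\psi(g)P)$; thus $\Phi\cong\mathbb F_3(\psi)$. Put $e\cdot y=\iota^{-1}(\nu(e)+\iota(y))$. By (4),
$$g(e\cdot y)=\iota^{-1}\bigl(\rho(g)(g\nu(e)+g\iota(y))\bigr)=\iota^{-1}\bigl(\psi(g)g\nu(e)+\rho(g)g\iota(y)\bigr)=(ge)\cdot(gy),$$
so the action is defined over $\mathbb Q$; it is simply transitive because $\iota$ and $\nu$ are bijective. Take $y_0=\iota^{-1}(O)$. Then $gy_0=\iota^{-1}(\rho(g)O)=\iota^{-1}(\kappa(g))=\nu^{-1}(\kappa(g))\cdot y_0$. Finally, on $G_F$ we have $\psi=1$, so $\kappa|_{G_F}=\rho|_{G_F}$ is a homomorphism to $A_3\cong\mathbb F_3$ cutting out $\tilde L$. It is a nonzero element of $X=\mathbb F_3\chi$. $\square$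

So $t\in\mathcal D$ as soon as $\kappa$ dies in $H^1(\mathbb Q,E)$. One can try to test solvability place by place. But suppose $C_t$ has points over $\mathbb R$ and over every $\mathbb Q_p$. Then its class lies in the Tate–Shafarevich group Ш$(E/\mathbb Q)$, the classes in $H^1(\mathbb Q,E)$ that vanish in all $H^1(\mathbb Q_v,E)$, and local information says nothing more. For a general $t$ nothing we have said excludes a nonzero element of Ш$(E/\mathbb Q)[3]$. The way out is to give up on general $t$, and to choose $t$ so that a descent can be carried out completely.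

## 6. A choice of $t$ that makes the bad primes harmless

We recall the descent groups. Let $\varphi:E\to E'=E/\Phi$ be the quotient isogeny, with dual $\hat\varphi$. The kernel of $\hat\varphi$ is the Cartier dual of $\Phi$:
$$E'[\hat\varphi]\cong\Phi^\vee:=\mathrm{Hom}(\Phi,\mu_3)\cong\mathbb F_3(\psi').$$
For a field $K\supset \mathbb Q$ the Kummer map $E'(K)\to H^1(K,\Phi)$ sends $P$ to the class of the torsor $\varphi^{-1}(P)$. Its kernel is $\varphi E(K)$ and its image is the kernel of $H^1(K,\Phi)\to H^1(K,E)$. For a place $v$ of $\mathbb Q$ let $\mathcal L_v\subset H^1(\mathbb Q_v,\Phi)$ and $\mathcal L_v^\vee\subset H^1(\mathbb Q_v,\Phi^\vee)$ be the Kummer images of $E'(\mathbb Q_v)$ and $E(\mathbb Q_v)$ (for $\varphi$ and $\hat\varphi$ respectively).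

**Definition.** $\mathrm{Sel}_\varphi(E)$ is the set of classes in $H^1(\mathbb Q,\Phi)$ whose restriction lies in $\mathcal L_v$ for all $v$; equivalently, whose image in every $H^1(\mathbb Q_v,E)$ is zero. $\mathrm{Sel}_{\hat\varphi}(E')\subset H^1(\mathbb Q,\Phi^\vee)$, $\mathrm{Sel}_3(E)\subset H^1(\mathbb Q,E[3])$ and $\mathrm{Sel}_{3^\infty}(E)\subset H^1(\mathbb Q,E[3^\infty])$ are defined in the same way.

We also recall unramified classes: $H^1_{ur}(\mathbb Q_\ell,M)$ is the kernel of restriction to inertia. If $M$ is finite and unramified, it is $M/(\mathrm{Frob}-1)M$, which has the same order as $H^0(\mathbb Q_\ell,M)$. As an example, for a finite extension $K$ of $\mathbb Q_\ell$ with $\ell\ne3$, a class $\alpha\in K^*/K^{*3}=H^1(K,\mu_3)$ is unramified if and only if $3\mid v(\alpha)$: a cube root of a unit generates an unramified extension because $x^3-u$ is separable modulo the maximal ideal, and a cube root of an element of valuation prime to $3$ does not.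

**Harmless primes.** Let $p\neq3$ be a prime with $H^0(\mathbb Q_p,\Phi)=H^0(\mathbb Q_p,\Phi^\vee)=0$. By local duality $H^2(\mathbb Q_p,\Phi)$ is dual to $H^0(\mathbb Q_p,\Phi^\vee)$ and conversely, so both $H^2$ vanish. As $p\ne3$, the Euler characteristic formula says $|H^1|=|H^0||H^2|$, so
$$H^1(\mathbb Q_p,\Phi)=H^1(\mathbb Q_p,\Phi^\vee)=0.\tag{5}$$
At such a prime there is no local condition to check. For $p\nmid6D$ the hypothesis holds if $\psi(p)=-1$ and $\omega(p)=1$, that is, if $p$ is inert in $F$ and $p\equiv1\pmod3$: then $\psi(p)=\psi'(p)=-1$.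

By (3) the bad primes of $E_t$ divide $a$, $c$ and $a-27c$. So we want $a=A$, $c=C$ to be harmless primes. These are odd, so $A-27C$ is even, and the prime $2$ cannot be avoided. The best to hope for is $A-27C=2^kB$ with a harmless prime $B$. Modulo $3$ this reads $A\equiv2^kB$ with $A\equiv B\equiv1$, so $k$ is even; the first possibility is $k=2$.

**Proposition 7.** Let $A,B,C$ be primes, all $\equiv1\pmod3$ and all inert in $F$, with $A=27C+4B$. Then $A/C\in\mathcal D$.

For $D=-19$ the primes $A=1249$, $B=103$, $C=31$ qualify. Indeed $27\cdot31+4\cdot103=837+412=1249$, which is prime; all three are $\equiv1\pmod 3$; and since $\psi(p)=\left(\frac p{19}\right)$ and the residues modulo $19$ are $14,8,12$, which are not among the nonzero squares $1,4,5,6,7,9,11,16,17$, all three are inert in $\mathbb Q(\sqrt{-19})$.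

The proof takes this section and the next two. Note that $A,B,C$ are prime to $6D$. Put $t=A/C$; then $t\neq0$, and $t-27=4B/C\ne0$, so Section 5 applies with $a=A$, $c=C$, and $\Delta=4A^8BC^3$, $c_4=A^3(A-24C)$. We keep $E,\Phi,\varphi,\kappa$ from there. The strategy is to compute the Selmer groups exactly and find that $\kappa$ generates all of $\mathrm{Sel}_3(E)$. A Selmer group of this size must come from a point of infinite order, and then nothing is left over for Ш.

**Lemma 8.** The local images are as follows.

| $v$ | $\mathcal L_v$ | $\mathcal L_v^\vee$ |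
|---|---|---|
| $\infty$; $A,B,C$; $p\mid D$ | $0=H^1(\mathbb Q_v,\Phi)$ | $0=H^1(\mathbb Q_v,\Phi^\vee)$ |
| $\ell\nmid6DABC$ | $H^1_{ur}(\mathbb Q_\ell,\Phi)$ | $H^1_{ur}(\mathbb Q_\ell,\Phi^\vee)$ |
| $3$ | $0=H^1_{ur}(\mathbb Q_3,\Phi)$ | (not needed) |
| $2$ | $H^1(\mathbb Q_2,\Phi)$ | $0$ |

**Step 1: places with no cohomology.** At $v=\infty$ the group has order at most $2$ and the modules have order $3$. At $p\in\{A,B,C\}$ we have just seen (5). If $p\mid D$, then $p\neq3$, and $\psi$ and $\psi'$ are both ramified at $p$ because $\omega$ is not. So both $H^0$ vanish, and (5) holds again.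

**Step 2: places of good reduction prime to $3$.** Let $\ell\nmid6DABC$. Then $E_t$ has good reduction at $\ell$ and $\psi$ is unramified there, so $E$ and the isogenous curve $E'$ have good reduction. We claim that the local images are the unramified classes. On the kernels of reduction of $E$ and $E'$, over $\mathbb Q_\ell$ and its finite unramified extensions, multiplication by $3=\hat\varphi\varphi=\varphi\hat\varphi$ is bijective, so $\varphi$ is injective and surjective there. On $\overline{\mathbb F}_\ell$-points $\varphi$ is surjective. A point of $E'(\mathbb Q_\ell^{ur})$ can therefore be matched modulo $\ell$ by a point coming from $E(\mathbb Q_\ell^{ur})$ (lift by Hensel), and the difference lies in the kernel of reduction. So $\varphi$ is surjective on $\mathbb Q_\ell^{ur}$-points, and Kummer classes are trivial on inertia: $\mathcal L_\ell\subset H^1_{ur}(\mathbb Q_\ell,\Phi)$. To get equality we count. Since $\varphi$ is bijective on kernels of reduction and $|\tilde E(\mathbb F_\ell)|=|\tilde E'(\mathbb F_\ell)|$ for isogenous curves,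
$$|\mathcal L_\ell|=|E'(\mathbb Q_\ell)/\varphi E(\mathbb Q_\ell)|=|\tilde E'(\mathbb F_\ell)/\varphi\tilde E(\mathbb F_\ell)|=|\ker(\varphi|\tilde E(\mathbb F_\ell))|=|H^0(\mathbb Q_\ell,\Phi)|=|H^1_{ur}(\mathbb Q_\ell,\Phi)|.$$
The same argument applies to $\hat\varphi$.

**Step 3: the place $3$.** Here $\varphi$ has degree equal to the residue characteristic, so Step 2 does not apply; we use that $\Phi$ is étale. As $3\nmid\Delta$ and $\psi$ is unramified at $3$, $E$ has good reduction at $3$. The nonzero points $(0,0)$ and $(0,-A^2C)$ of $\Phi_t$ are integral with distinct reductions, as $3\nmid A^2C$. The twist is by an unramified character, so $\Phi$ also injects into the reduction of $E$. Thus the closure of $\Phi$ in the Néron model $\mathcal E/\mathbb Z_3$ is finite étale, and $\varphi$ extends to a finite étale isogeny $\mathcal E\to\mathcal E'$. Its fibres over $\mathbb Z_3^{ur}$-points are finite étale over $\mathbb Z_3^{ur}$, hence have points. So $\varphi$ is surjective on $\mathbb Q_3^{ur}$-points, and $\mathcal L_3\subset H^1_{ur}(\mathbb Q_3,\Phi)=\Phi/(\mathrm{Frob}-1)\Phi$.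 Frobenius acts on $\Phi$ by $\psi(3)=-1$, so $\mathrm{Frob}-1=-2$ is invertible and this group is $0$.

**Step 4: the reduction at $2$.** We determine the type of multiplicative reduction. As $c_4$ is odd and $v_2(\Delta)=2$, $E_t$ has multiplicative reduction. Modulo $2$ it is $y^2+xy+y=x^3$. The partial derivatives are $x+1$ (in $y$) and $y+x^2$ (in $x$), so the singular point is $(1,1)$. At $(0,0)$ the curve is smooth with tangent $y=0$, which meets it where $x^3=0$; so $(0,0)$ is a flex, a point of order $3$. The nonsingular group over $\mathbb F_2$ has order $1$ if the reduction is split and $3$ if it is nonsplit. So it is nonsplit. As $\psi|_{G_{\mathbb Q_2}}$ is the unramified quadratic character, the twist $E$ has *split* multiplicative reduction.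

**Step 5: the images at $2$.** By Tate's theorem $E$ is, over $\mathbb Q_2$, the curve $\overline{\mathbb Q}_2^*/q^{\mathbb Z}$ with $v_2(q)>0$, compatibly with the action of $G_{\mathbb Q_2}$. Its $3$-torsion contains $\mu_3$ with quotient $E[3]/\mu_3\cong\mathbb Z/3$, on which Galois acts trivially. A stable subgroup of order $3$ other than $\mu_3$ would map isomorphically onto this quotient and have trivial action. But $\Phi\cong\mathbb F_3(\psi)$ and $\psi(2)=-1$. So $\Phi=\mu_3$. Hence $\varphi$ is the map
$$x\mapsto x^3:\quad\overline{\mathbb Q}_2^*/q^{\mathbb Z}\to\overline{\mathbb Q}_2^*/q^{3\mathbb Z},$$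
and the Kummer map $\mathbb Q_2^*/q^{3\mathbb Z}\to\mathbb Q_2^*/\mathbb Q_2^{*3}=H^1(\mathbb Q_2,\mu_3)$ is the obvious surjection. So $\mathcal L_2=H^1(\mathbb Q_2,\Phi)$. The dual isogeny is the projection $\overline{\mathbb Q}_2^*/q^{3\mathbb Z}\to\overline{\mathbb Q}_2^*/q^{\mathbb Z}$, since its composite with $\varphi$ is $x\mapsto x^3$. On $\mathbb Q_2$-points it is the surjection $\mathbb Q_2^*/q^{3\mathbb Z}\to\mathbb Q_2^*/q^{\mathbb Z}$, so $\mathcal L_2^\vee=0$. $\square$

So the unavoidable prime $2$ helps: it is the one place where $\chi$ ramifies, and there $\mathrm{Sel}_\varphi$ has no condition at all, while $\mathrm{Sel}_{\hat\varphi}$ has the strictest one.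

## 7. The Selmer groups of $\varphi$, $\hat\varphi$ and $3$

To use the arithmetic of $F$ we restrict classes to $G_F$. As $[F:\mathbb Q]=2$ is prime to $3$, restriction identifies $H^1(\mathbb Q,M)$ with $H^1(F,M)^{\mathrm{Gal}(F/\mathbb Q)}$ for a module $M$ of order $3$. For $M=\Phi\cong\mathbb F_3(\psi)$ the twist turns invariants into the minus part, and likewise for $\Phi^\vee$, which over $F$ is $\mu_3$:
$$H^1(\mathbb Q,\Phi)=\mathrm{Hom}(G_F,\mathbb F_3)^-,\qquad H^1(\mathbb Q,\Phi^\vee)=\{\alpha\in F^*/F^{*3}:\ \sigma\alpha=\alpha^{-1}\}.$$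

**Lemma 9.** $\mathrm{Sel}_{\hat\varphi}(E')=0$, $\mathrm{Sel}_\varphi(E)=\mathbb F_3\kappa$, and $\mathrm{Sel}_3(E)\cong\mathbb Z/3$, generated by the image of $\kappa$.

**Step 1: $\mathrm{Sel}_{\hat\varphi}(E')=0$.** This is where $3\nmid h(F)$ enters again. Let $\alpha\in F^*$ represent an element. By Lemma 8 its class is unramified or trivial at all $v\neq3$, so $v_\lambda(\alpha)\equiv0\pmod3$ for all primes $\lambda\nmid3$ of $F$. There is a unique prime $\lambda$ above $3$, and it is $\sigma$-stable, so $\sigma\alpha=\alpha^{-1}$ in $F^*/F^{*3}$ gives $v_\lambda(\alpha)\equiv-v_\lambda(\alpha)$, hence $v_\lambda(\alpha)\equiv0\pmod 3$ there too. Thus $(\alpha)=\mathfrak a^3$. As $3\nmid h(F)$, $\mathfrak a$ is principal, so $\alpha$ is $\pm$ a cube, and $-1$ is a cube.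

**Step 2: $\mathrm{Sel}_\varphi(E)\subset\mathbb F_3\kappa$.** By Lemma 8 an element of $\mathrm{Sel}_\varphi(E)$ is unramified or trivial at every place other than $2$, so it restricts to a character of $G_F$ unramified outside $2$, an element of $X=\mathbb F_3\chi$. Since $\kappa|_{G_F}=\pm\chi$, it is a multiple of $\kappa$.

**Step 3: $\kappa\in\mathrm{Sel}_\varphi(E)$.** We check each place. At $\ell\nmid6DABC$, $\ell$ is unramified in $F$ and $\chi$ is unramified above $\ell$, so $\kappa$ is trivial on inertia and lies in $H^1_{ur}(\mathbb Q_\ell,\Phi)=\mathcal L_\ell$. At $3$ it is unramified for the same reason, hence in $H^1_{ur}(\mathbb Q_3,\Phi)=0=\mathcal L_3$. At $2$ there is no condition. At $A,B,C,\infty$ and $p\mid D$ the groups vanish.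

**Step 4: passing to $\mathrm{Sel}_3(E)$.** The exact sequence $0\to\Phi\to E[3]\to E'[\hat\varphi]\to0$ gives
$$E'(\mathbb Q)[\hat\varphi]\to\mathrm{Sel}_\varphi(E)\to\mathrm{Sel}_3(E)\to\mathrm{Sel}_{\hat\varphi}(E').\tag{6}$$
Let us check exactness. A class in $H^1(\mathbb Q,\Phi)$ and its image in $H^1(\mathbb Q,E[3])$ have the same image in $H^1(\mathbb Q_v,E)$, so one is Selmer if and only if the other is. The map $E[3]\to E'[\hat\varphi]$ is $\varphi$, so a class in $\mathrm{Sel}_3(E)$ goes to a class whose image in $H^1(\mathbb Q_v,E')$ is $\varphi$ of zero. Exactness of (6) now follows from the long exact sequence. Here $E'(\mathbb Q)[\hat\varphi]=H^0(\mathbb Q,\mathbb F_3(\psi'))=0$, because $\psi'$ is ramified at $3$. With Steps 1 to 3, $\mathrm{Sel}_3(E)\cong\mathrm{Sel}_\varphi(E)=\mathbb F_3\kappa$. $\square$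

## 8. Rank one, and a rational point on $C_t$

We now quote two theorems.

**(I1)** (Castella–Grossi–Lee–Skinner, *On the anticyclotomic Iwasawa theory of rational elliptic curves at Eisenstein primes*, Invent. Math. 227 (2022), the $p$-converse theorem of the introduction.) Let $E/\mathbb Q$ be an elliptic curve and $p>2$ a prime of good reduction, and suppose $E$ admits a cyclic $p$-isogeny over $\mathbb Q$ with kernel $\mathbb F_p(\phi)$, where $\phi|_{G_{\mathbb Q_p}}\neq1,\omega$ and $\omega$ is the mod $p$ cyclotomic character. If $\operatorname{corank}_{\mathbb Z_p}\mathrm{Sel}_{p^\infty}(E/\mathbb Q)=1$, then $\mathrm{ord}_{s=1}L(E,s)=1$, and hence $\operatorname{rank}E(\mathbb Q)=1$ and Ш$(E/\mathbb Q)$ is finite.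

**(I3)** (Cassels, Crelle 211 (1962).) Ш$(E/\mathbb Q)[3^\infty]$ modulo its maximal divisible subgroup is finite and carries a nondegenerate alternating pairing.

The *corank* of $\mathrm{Sel}_{3^\infty}(E)$ is the number $r$ in $\mathrm{Sel}_{3^\infty}(E)\cong(\mathbb Q_3/\mathbb Z_3)^r\oplus(\text{finite})$. Recall also
$$0\to E(\mathbb Q)\otimes\mathbb Q_3/\mathbb Z_3\to\mathrm{Sel}_{3^\infty}(E)\to Ш(E/\mathbb Q)[3^\infty]\to0.\tag{7}$$

**Step 1: two possible shapes.** $E[3]$ has composition factors $\mathbb F_3(\psi)$ and $\mathbb F_3(\psi')$, both nontrivial, so $E(\mathbb Q)[3]=0$. Multiplication by $3$ on $E[3^\infty]$ gives a surjection $H^1(\mathbb Q,E[3])\to H^1(\mathbb Q,E[3^\infty])[3]$ with kernel $E(\mathbb Q)[3^\infty]/3=0$, and the local conditions match, as both are tested in $H^1(\mathbb Q_v,E)$. So $\mathrm{Sel}_{3^\infty}(E)[3]=\mathrm{Sel}_3(E)\cong\mathbb Z/3$. Hence $\mathrm{Sel}_{3^\infty}(E)$ is $\mathbb Q_3/\mathbb Z_3$ or $\mathbb Z/3^k$ with $k\ge1$.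

**Step 2: the finite shape is impossible.** If it is $\mathbb Z/3^k$, then by (7) the divisible group $E(\mathbb Q)\otimes\mathbb Q_3/\mathbb Z_3$ is zero, so the rank is $0$ and Ш$(E/\mathbb Q)[3^\infty]\cong\mathbb Z/3^k$. By (I3) this nontrivial cyclic group carries a nondegenerate alternating pairing. But if $x$ is a generator, $\langle ix,jx\rangle=ij\langle x,x\rangle=0$. So the corank is $1$.

**Step 3: the hypotheses of (I1) with $p=3$.** $E$ has good reduction at $3$ by Lemma 8, Step 3. The kernel of $\varphi$ is $\mathbb F_3(\psi)$. The character $\psi|_{G_{\mathbb Q_3}}$ is unramified and nontrivial, hence $\ne1$; and $\omega|_{G_{\mathbb Q_3}}$ is ramified, so $\psi|_{G_{\mathbb Q_3}}\neq\omega$. (The reduction at $3$ is ordinary, since $\Phi$ injects into it; and $E$ has no complex multiplication, being potentially multiplicative at $2$.) Therefore $\operatorname{rank}E(\mathbb Q)=1$.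

**Step 4: the torsor is trivial.** Now $E(\mathbb Q)\otimes\mathbb Q_3/\mathbb Z_3\cong\mathbb Q_3/\mathbb Z_3$ injects into $\mathrm{Sel}_{3^\infty}(E)\cong\mathbb Q_3/\mathbb Z_3$. Proper subgroups of $\mathbb Q_3/\mathbb Z_3$ are finite, so it fills it, and by (7) Ш$(E/\mathbb Q)[3^\infty]=0$. The class of $C_t$ is the image of $\kappa\in\mathrm{Sel}_\varphi(E)$, so it lies in Ш$(E/\mathbb Q)[3]=0$. Hence $C_t(\mathbb Q)\neq\emptyset$, and $A/C=t\in\mathcal D$ by (2). This proves Proposition 7. $\square$

## 9. Five linear forms taking prime values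

We need integers. To get one from a single value $t=A/C$ with $A=27C+4B$ we would want $C=1$, that is, $B$ and $4B+27$ prime at the same time (and the descent redone for $C=1$). These are two forms in one variable with proportional homogeneous parts, and the theorem we are about to quote excludes exactly that. With two values sharing the denominator $C$ the situation improves: if $A_i=27C+4B_i$, then
$$\frac{A_1}C+\frac{A_2}C=54+\frac{4(B_1+B_2)}C,\tag{8}$$
which equals $54+4m$ as soon as $B_1+B_2=mC$. For fixed $m$ this leaves two free variables $C,B_1$ and five linear forms $C$, $B_1$, $mC-B_1$, $27C+4B_1$, $27C+4(mC-B_1)$, to be made prime simultaneously.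

Let $\Lambda$ be the von Mangoldt function: $\Lambda(p^k)=\log p$ for a prime $p$ and $k\ge1$, and $\Lambda(n)=0$ for all other integers $n$.

**(I2)** (Green–Tao (Ann. of Math. 171 (2010)), made unconditional by Green–Tao (Ann. of Math. 175 (2012)) and Green–Tao–Ziegler (Ann. of Math. 176 (2012)).) For fixed affine-linear forms $\psi_1,\dots,\psi_t:\mathbb Z^d\to\mathbb Z$ whose homogeneous parts are nonzero and pairwise non-proportional, and $K\subset[-N,N]^d$ convex,
$$\sum_{n\in K\cap\mathbb Z^d}\prod_i\Lambda(\psi_i(n))=\beta_\infty\prod_p\beta_p+o(N^d)\qquad(N\to\infty).$$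
Here $\beta_\infty=\mathrm{vol}(K\cap\{\psi_i>0\ \forall i\})$, and $\beta_p$ is the average over $(\mathbb Z/p)^d$ of $\bigl(\tfrac p{p-1}\bigr)^t\mathbf 1[p\nmid\prod_i\psi_i]$.

Let $m_0$ be an integer with $m_0\equiv2\pmod6$ and $2m_0\equiv9\pmod{|D|}$; it exists because $\gcd(6,|D|)=1$ and $|D|$ is odd.

**Proposition 10.** If $m>0$ and $m\equiv m_0\pmod{6|D|}$, then $54+4m\in\mathcal D+\mathcal D$.

**Step 1: congruences.** This step forces the five values to be $\equiv1\pmod3$ and inert in $F$ once they are prime. The idea is to make all five square multiples of one nonresidue modulo $|D|$, using $27+9=36$. Choose $x$ with $\psi(x)=-1$ (as a Dirichlet character modulo $|D|$), and integers $c_0\equiv b_0\equiv1\pmod6$ with $c_0\equiv x$ and $4b_0\equiv9x\pmod{|D|}$. For $(X,Y)\in\mathbb Z^2$ put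
$$C=6|D|X+c_0,\quad B_1=6|D|Y+b_0,\quad B_2=mC-B_1,\quad A_i=27C+4B_i\ (i=1,2).$$
Modulo $6$: $C\equiv B_1\equiv1$, $B_2\equiv2-1=1$, $A_i\equiv31\equiv1$. Modulo $|D|$: $C\equiv x$; $4B_1\equiv9x$; $4B_2\equiv4m_0x-9x\equiv18x-9x=9x$; $A_i\equiv27x+9x=36x$. So all five values are prime to $6D$, and $\psi=\psi(x)=-1$ on each of them, since $9/4$ and $36$ are squares of units modulo $|D|$.

**Step 2: applying (I2).** In terms of $(C,B_1)$ the homogeneous parts are proportional to $(1,0)$, $(0,1)$, $(m,-1)$, $(27,4)$, $(27+4m,-4)$. For $m>0$ these are pairwise non-proportional: no vector after the first two has a zero coordinate, and the remaining determinants are $4m+27$, $-4m+(27+4m)=27$ and $-4\cdot27-4(27+4m)$, all nonzero. Take $K=\{(X,Y)\in[-N,N]^2:\ C>0,\ B_1>0,\ B_2>0\}$, which is convex. The $A_i$ are positive there, so $\beta_\infty=\mathrm{vol}(K)$. For large $N$, $K$ contains all points with $N/2\le X\le N$ and $N/8\le Y\le N/4$, because there $mX-Y\ge N/4$; so $\beta_\infty\gg N^2$.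

**Step 3: the local factors.** We show $\prod_p\beta_p>0$. For $p\mid6D$ all five forms are always prime to $p$, so $\beta_p=(p/(p-1))^5>0$. For $p\nmid6D$ we have $p\ge5$, and $(X,Y)\mapsto(C,B_1)$ is a bijection modulo $p$. Taking $C\equiv1$, the residue $B_1$ must avoid at most the four classes $0$, $m$, $-27/4$, $(27+4m)/4$, and there are at least five classes; so $\beta_p>0$. For all but finitely many $p$ the zero sets of the five forms in $(C,B_1)$ are five distinct lines through the origin modulo $p$, so
$$\beta_p=\frac{p^2-5(p-1)-1}{p^2}\Bigl(\frac p{p-1}\Bigr)^5=\frac{(p-1)(p-4)}{p^2}\Bigl(\frac p{p-1}\Bigr)^5=\frac{1-4/p}{(1-1/p)^4}=1+O(p^{-2}).$$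
Hence the product converges to a positive number, and the sum in (I2) is $\gg N^2$.

**Step 4: removing prime powers.** $\Lambda$ also counts proper prime powers, and these must be negligible. The forms take values of size $O(N)$ on $K$; there are $O(N^{1/2})$ proper prime powers of this size, and each is taken by a given form at $O(N)$ points. So the points of $K$ at which some form is a proper prime power number $O(N^{3/2})$ and contribute $O(N^{3/2}\log^5N)=o(N^2)$. So for large $N$ some $(X,Y)$ makes all five values prime.

**Step 5: conclusion.** By Step 1 these primes are $\equiv1\pmod3$ and inert in $F$, and $A_i=27C+4B_i$. By Proposition 7, $A_1/C,A_2/C\in\mathcal D$, and by (8) their sum is $54+4m$, as $B_1+B_2=mC$. $\square$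

For $D=-19$ we may take $m_0=14$, since $14\equiv2\pmod6$ and $28\equiv9\pmod{19}$. Let $m=14$. With $x=12$, $C=31$, $B_1=103$ we get $B_2=14\cdot31-103=331$, $A_1=1249$, $A_2=837+1324=2161$. All five are prime; modulo $19$ they are $12,8,8,14,14$, all nonsquares; modulo $3$ they are all $1$. So Proposition 7 gives
$$110=\frac{1249}{31}+\frac{2161}{31}\in\mathcal D+\mathcal D .$$

## 10. A diophantine set between $\mathbb Z$ and $R$, and the proof of Theorem 1

Put $M=24|D|$ and
$$\mathcal B=\{d_1+d_2-d_3-d_4+j:\ d_i\in\mathcal D,\ j\in\{0,1,\dots,M-1\}\}.$$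

**Step 1: $\mathcal B$ is diophantine and $\mathcal B\subset R$.** The set $\mathcal D$ is diophantine by Lemma 5, and $\mathcal B$ is a finite union of polynomial images of $\mathcal D^4$. As $\mathcal D\subset R$ by Lemma 5 and $R$ is a ring containing $\mathbb Z$, $\mathcal B\subset R$.

**Step 2: $\mathbb Z\subset\mathcal B$.** Choose $m_0>0$. By Proposition 10 with $m=m_0+6|D|k$, $k\ge0$, the set $\mathcal D+\mathcal D$ contains the progression $n_0+M\mathbb Z_{\ge0}$ with $n_0=54+4m_0$. Every multiple of $M$ is a difference of two members of it, so $(\mathcal D+\mathcal D)-(\mathcal D+\mathcal D)\supset M\mathbb Z$. Adding the residues $j$ gives all integers.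

**Step 3: end of the proof.** So $\mathbb Z\subset\mathcal B\subset R$ with $\mathcal B$ diophantine, and by Proposition 4 the ring $R=R_D$ is diophantine over $\mathbb Q$. The other assertions of Theorem 1 were proved in Section 3. $\blacksquare$

With $D=-19$: the field is that of $x^3-2x-2$, the set $T$ consists of $2$ and the primes inert in it, and the ring $R$ of Section 1 is diophantine over $\mathbb Q$, although the set of primes not inverted in it is infinite, of density $1/3$.

## 11. Independent $S_3$-fields and sets $S$ of small density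

The set $S$ of Theorem 1 has density $2/3$. To shrink it we intersect rings $R_D$ for several $D$, and for this we need many discriminants in $\mathfrak D$.

**(I4)** (Nakagawa–Horie, Proc. AMS 104 (1988).) The mean of $|\mathrm{Cl}(\mathbb Q(\sqrt D))[3]|$ over negative fundamental discriminants $D\equiv5\pmod{24}$, ordered by $|D|$, is $2$.

We also use the fact from Section 2 that $\bigcap_{p\in P_0}\mathbb Z_{(p)}$ is diophantine for finite $P_0$.

**Step 1: $\mathfrak D$ is infinite.** The numbers $|\mathrm{Cl}(\mathbb Q(\sqrt D))[3]|$ are $1$ or $\ge3$, and the value $1$ means $D\in\mathfrak D$. If a proportion $f$ of the $D$ with $|D|\le x$ has value $1$, the mean up to $x$ is at least $f+3(1-f)=3-2f$. Since the mean tends to $2$, $\liminf f\ge\frac12$, so $\mathfrak D$ is infinite.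

**Step 2: independent discriminants.** Distinct fundamental discriminants have distinct classes in the $\mathbb F_2$-space $\mathbb Q^*/\mathbb Q^{*2}$, and a finite-dimensional subspace of it is finite. So, choosing greedily, for every $k$ we find $D_1,\dots,D_k\in\mathfrak D$ independent in $\mathbb Q^*/\mathbb Q^{*2}$.

**Step 3: the joint Galois group is $S_3^k$.** This step makes the splitting behaviors in the fields $L_{D_i}$ independent. Let $G\subset S_3^k$ be the Galois group of the compositum of the $\tilde L_{D_i}$. It surjects onto $(\mathbb Z/2)^k$ by independence, and onto each factor $S_3$. The group $G\cap A_3^k$ is stable under conjugation by $G$, which acts on the $k$ copies of $A_3\cong\mathbb F_3$ through $(\mathbb Z/2)^k$, on the $i$-th copy by the $i$-th sign. These are $k$ distinct characters of a group of order prime to $3$, so a stable subspace is a sum of some of the copies. Moreover $G\cap A_3^k$ is the kernel of $G\to(\mathbb Z/2)^k$, hence the Sylow $3$-subgroup of $G$, and it projects onto the Sylow $3$-subgroup $A_3$ of each factor. So every copy occurs, $G\cap A_3^k=A_3^k$,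 and $|G|=2^k3^k$. Thus $G=S_3^k$.

**Step 4: density.** Up to finitely many ramified primes, a prime is inert in none of $L_{D_1},\dots,L_{D_k}$ exactly when no component of its Frobenius in $S_3^k$ is a $3$-cycle. By Chebotarev these primes have natural density $(4/6)^k=(2/3)^k$.

**Step 5: the ring.** We have
$$R_{D_1}\cap\dots\cap R_{D_k}\cap\bigcap_{p\in P_0}\mathbb Z_{(p)}=\mathbb Z[S^{-1}],$$
where $S$ is the set of primes outside $T_{D_1}\cup\dots\cup T_{D_k}\cup P_0$. The left side is a finite intersection of diophantine sets, by Theorem 1 and the quoted fact, hence diophantine. The set $S$ is disjoint from $P_0$ and has density $(2/3)^k$, which is $<\varepsilon$ for large $k$. This proves Theorem 2. $\blacksquare$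

Theorem 2 gives sets $S$ of arbitrarily small positive density; it does not decide whether $\mathbb Z$ itself, the case $S=\emptyset$, is diophantine over $\mathbb Q$.
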